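\title{Topological graphs without grids of independent edges}

\begin{abstract}
A $k$-grid in a topological graph is a pair of $k$-element sets of edges such that every edge of one set crosses every edge of the other. We call it dispersed if no two of its $2k$ edges share an endpoint. We prove the conjecture that an $n$-vertex topological graph with no dispersed $k$-grid has $O_k(n)$ edges. More precisely, it has $O(k\log(k+2)\,n)$ edges, there are examples with $(2k-1)(n-k)$ edges, and for $k=1$ the maximum is $3n-6$. The proof partitions the vertices of low degree along a sparse cut and copies the few vertices of high degree into both parts.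
\end{abstract}

\section{Introduction}

A \emph{topological graph} is a graph drawn in the plane, with vertices represented by distinct points and edges by Jordan arcs joining their endpoints. No arc passes through a vertex other than its endpoints, any two edges have finitely many interior points in common, and at each such point the two edges properly cross. Graphs have no loops and no parallel edges. Two edges \emph{cross} if they have a common interior point; they may cross several times, and edges with a common endpoint may cross as well. Two edges are \emph{independent} if they share no endpoint.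

If no two edges cross, Euler's formula bounds the number of edges by $3n-6$ for $n\ge3$ vertices. How much crossing can be allowed before the number of edges stops being linear in $n$? A \emph{$k$-grid} is a pair of sets of edges, each of size $k$, such that every edge of one set crosses every edge of the other; a $1$-grid is a pair of crossing edges. It is known that an $n$-vertex topological graph with no $k$-grid has $O_k(n)$ edges.

Some crossings say nothing about the graph. Edges with a common endpoint can be twisted around each other, and a star can be drawn so that every two of its edges cross (Example~\ref{ex:fan}); it then contains large grids although it is a tree. To discount such crossings, call a $k$-grid \emph{dispersed} if its $2k$ edges are pairwise independent. A dispersed $k$-grid is a $k$-grid, so forbidding it is a weaker condition. The conjecture from~\cite{grids} is that the weaker condition still forces linearly many edges: for every $k$ there is a constant $c_k$ such that every $n$-vertex topological graph with no dispersed $k$-grid has at most $c_kn$ edges. We prove it.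

\begin{theorem}\label{thm:linear}
For every $k\ge1$ there is a constant $c_k$ such that every $n$-vertex topological graph without a dispersed $k$-grid has at most $c_kn$ edges.
\end{theorem}

There are two evident ways to avoid a dispersed $k$-grid: to have no crossings, or to have no $2k$ pairwise independent edges, for instance because $2k-1$ vertices meet all edges. The first allows about $3n$ edges and the second about $(2k-1)n$, so one would guess that $c_k$ grows roughly linearly in $k$. This is correct up to a logarithmic factor. Throughout, $\log$ is the natural logarithm.

\begin{theorem}\label{thm:sharp}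
\begin{enumerate}
\item[(a)] There is an absolute constant $K$ such that every $n$-vertex topological graph without a dispersed $k$-grid has at most $K\,k\log(k+2)\,n$ edges.
\item[(b)] For $n\ge2k$ there are such graphs with $(2k-1)(n-k)$ edges, and for $n\ge k+2$ there are such graphs with $(k-1)(n-k+1)+\binom{k-1}{2}+3(n-k+1)-6$ edges.
\item[(c)] For $k=1$ and $n\ge3$ the maximum number of edges is exactly $3n-6$.
\end{enumerate}
\end{theorem}

Read as an existence statement, part (a) takes the following form.

\begin{corollary}\label{cor:exist}
There is an absolute constant $c>0$ such that every topological graph with $n$ vertices and $m\ge2n$ edges that is not planar contains a dispersed $k$-grid with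
\[
k\ \ge\ \max\left\{1,\left\lfloor c\,\frac{m/n}{\log(m/n+2)}\right\rfloor\right\}.
\]
This is best possible up to the logarithmic factor.
\end{corollary}

Section~\ref{sec:lower} proves parts (b) and (c). Section~\ref{sec:copy} explains the method on an example and reduces the upper bounds to finding a sparse cut among the vertices of low degree. Theorem~\ref{thm:sharp}(a) implies Theorem~\ref{thm:linear}, but we first give a short separate proof of Theorem~\ref{thm:linear} in Section~\ref{sec:linear}: it needs only one published result, and it shows which step has to be improved. Section~\ref{sec:sharp} improves that step with string graphs and proves Theorem~\ref{thm:sharp}(a), and Section~\ref{sec:cor} derives the corollary.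

\paragraph{Notation.} We write $d_G(v)$ for the degree of $v$ in $G$, $G[U]$ for the subgraph induced by $U$, and $e(V_1,V_2)$ for the number of edges with one endpoint in $V_1$ and the other in $V_2$. Subgraphs inherit the drawing, so a subgraph of a graph without a dispersed $k$-grid has none either. Some of the results that we quote are formulated for drawings in which no three edges cross at one point. This is no restriction: in a small disk around such a point, replace the edges by straight chords whose ends are in generic position and in the same cyclic order on the boundary. The ends of any two chords alternate, so the two chords cross exactly once, and every pair of edges crosses as often as before.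

\section{Constructions and the case $k=1$}\label{sec:lower}

Any graph placed on points of which no three are collinear, with straight edges, is a topological graph. Both constructions are drawn this way.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
\emph{First construction.} Let $n\ge2k$. Take a set $C$ of $2k-1$ vertices and $n-2k+1$ further vertices, and join two vertices exactly when at least one of them is in $C$. The number of edges is
\[
(2k-1)(n-2k+1)+\binom{2k-1}{2}=(2k-1)\bigl((n-2k+1)+(k-1)\bigr)=(2k-1)(n-k).
\]
Every edge has an endpoint in $C$, and pairwise independent edges use different vertices of $C$. So there are no $2k$ pairwise independent edges, and no drawing has a dispersed $k$-grid.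

\emph{Second construction.} Let $n\ge k+2$ and $N=n-k+1\ge3$. Start with a triangle and repeatedly place a new point inside a triangular face, joined to its three corners, until there are $N$ points. This is a drawing without crossings with $3+3(N-3)=3N-6$ edges. Add a set $U$ of $k-1$ further points, joined to each other and to all $N$ old points. The number of edges is $(k-1)N+\binom{k-1}{2}+3N-6$, as stated. Suppose there is a dispersed $k$-grid. Two edges that avoid $U$ do not cross, so they cannot lie on opposite sides of the grid. Hence all $k$ edges of one side meet $U$. They are pairwise independent, so $|U|\ge k$, a contradiction.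
\end{proof}

The two constructions have about $(2k-1)n$ and $(k+2)n$ edges for large $n$; the second is the better one for $k\le2$, and the first shows $c_k=\Omega(k)$.

For $k=1$ the hypothesis says that no two independent edges cross. The drawing may still have many crossings, so Euler's formula does not apply to it directly. We use the strong Hanani--Tutte theorem~\cite{hanani,tutte}: \emph{if a graph has a drawing in which every two independent edges cross an even number of times, then the graph is planar.}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
If there is no dispersed $1$-grid, every two independent edges cross zero times, so the graph is planar and has at most $3n-6$ edges. The second construction with $k=1$ is a triangulation with $3n-6$ edges.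
\end{proof}

\section{Copying the vertices of high degree}\label{sec:copy}

For a graph $G$ with at least one vertex let $\rho(G)=|E(G)|/|V(G)|$ be its \emph{density}. We must bound $\rho(G)$ in terms of $k$. The plan is to find a subgraph with at most a constant fraction of the vertices and almost the same density, and to repeat until fewer than $s=s(k)$ vertices are left. A graph on $n'$ vertices has at most $\binom{n'}2$ edges, that is,
\begin{equation}\label{eq:simple}
\rho(G')\le \tfrac12\bigl(|V(G')|-1\bigr),
\end{equation}
so the last graph has density below $s/2$. There are about $\log n$ steps. If each step lost a constant fraction of the density, we would only bound $\rho(G)$ by a power of $n$; the relative losses must have a small \emph{sum}.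

The natural way to find the subgraph is to split the vertex set into two balanced parts with few edges between them and to keep the denser part. A graph drawn with few crossings and small degrees has such a cut, and, as we shall see, a graph with small degrees and no dispersed grid has few crossings. Vertices of high degree break both implications.

\begin{example}[The twisted fan]\label{ex:fan}
Let $a_1<\dots<a_{n-1}$ be real numbers, $y=(0,0)$ and $v_i=(3,3a_i)$. Join $y$ to $v_i$ by the \emph{spoke} $\{(x,a_ix(x-2)):0\le x\le3\}$ and join $v_i$ to $v_{i+1}$ by a vertical segment (Figure~\ref{fig:fan}). This graph has $n$ vertices and $m=2n-3$ edges. The difference $(a_i-a_j)x(x-2)$ vanishes in $(0,3]$ only at $x=2$ and changes sign there, so every two spokes cross. Spokes meet the line $x=3$ only at their endpoints, so there are no other crossings. All spokes share $y$; hence there is no dispersed $1$-grid, while any two disjoint sets of $k$ spokes form a $k$-grid. Consider four ways to deal with $y$.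
\begin{itemize}
\item \emph{Cut.} In a partition into two parts of size at most $2n/3$, the part that avoids $y$ has at least $n/3$ vertices, and the spokes to them are cut: more than $m/6$ edges are lost.
\item \emph{Delete.} Removing $y$ loses $n-1>m/2$ edges.
\item \emph{Split.} Shorten every spoke slightly at $y$, so that it ends in a new vertex of its own. All degrees are now at most $3$, but the spokes have become independent and still cross pairwise: there is a dispersed $k$-grid for every $k\le(n-1)/2$.
\item \emph{Copy.} Let $n-1=2a$, so $m=4a-1$. Cut only the path, into $V_1=\{v_1,\dots,v_a\}$ and $V_2=\{v_{a+1},\dots,v_{2a}\}$, and put $y$ into both pieces: $G_i=G[V_i\cup\{y\}]$. Each $G_i$ is a twisted fan with $a+1$ vertices and $2a-1$ edges. Together they have $4a-2=m-1$ edges and $2a+2=n+1$ vertices, so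
\[
\rho(G_i)=\frac{m-1}{n+1}=\rho(G)\,\frac{1-1/m}{1+1/n}\ge\rho(G)\Bigl(1-\frac1m-\frac1n\Bigr).
\]
\end{itemize}
Copying loses no spoke, both pieces are subgraphs of $G$, and the price is one extra vertex. The relative loss is of order $1/n$; as $n$ is halved repeatedly these losses grow geometrically, so their sum is comparable to the last one.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2,yscale=0.2]
\draw[domain=0:3,smooth] plot (\x,{-3*\x*(\x-2)});
\draw[domain=0:3,smooth] plot (\x,{-1*\x*(\x-2)});
\draw[domain=0:3,smooth] plot (\x,{\x*(\x-2)});
\draw[domain=0:3,smooth] plot (\x,{3*\x*(\x-2)});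
\draw[thick] (3,-9)--(3,-3);
\draw[thick,dashed] (3,-3)--(3,3);
\draw[thick] (3,3)--(3,9);
\node[circle,fill,inner sep=1.5pt,label=left:$y$] at (0,0) {};
\node[circle,fill,inner sep=1.5pt,label=right:$v_1$] at (3,-9) {};
\node[circle,fill,inner sep=1.5pt,label=right:$v_2$] at (3,-3) {};
\node[circle,fill,inner sep=1.5pt,label=right:$v_3$] at (3,3) {};
\node[circle,fill,inner sep=1.5pt,label=right:$v_4$] at (3,9) {};
\end{tikzpicture}
\caption{A twisted fan on five vertices. Every two edges at $y$ cross, but no two independent edges cross. The subgraphs induced by $\{y,v_1,v_2\}$ and by $\{y,v_3,v_4\}$ together contain every edge except the dashed one.}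
\label{fig:fan}
\end{figure}

The next lemma is the computation of the example in general: the loss is the fraction of edges cut plus the fraction of vertices copied.

\begin{lemma}[Copying]\label{lem:copy}
Let $G$ have $n\ge1$ vertices and $m$ edges, and let $V(G)=V_1\sqcup V_2\sqcup R$ with $e(V_1,V_2)\le\alpha m$ and $|R|\le\beta n$, where $0\le\alpha\le1$ and $\beta\ge0$. Then one of the graphs $G_i=G[V_i\cup R]$, $i=1,2$, has at least one vertex and satisfies $\rho(G_i)\ge(1-\alpha-\beta)\rho(G)$.
\end{lemma}

\begin{proof}
An edge that does not join $V_1$ to $V_2$ has both endpoints in $V_1\cup R$ or both in $V_2\cup R$. Hence $|E(G_1)|+|E(G_2)|\ge(1-\alpha)m$, while $|V(G_1)|+|V(G_2)|=n+|R|\le(1+\beta)n$. Put $\lambda=\frac{(1-\alpha)m}{(1+\beta)n}\ge0$. At least one $G_i$ has a vertex, and a $G_i$ without vertices has no edges. If $|E(G_i)|<\lambda|V(G_i)|$ held for each $G_i$ that has a vertex, then summing would give $|E(G_1)|+|E(G_2)|<\lambda(1+\beta)n=(1-\alpha)m$, a contradiction. So some $G_i$ has $\rho(G_i)\ge\lambda$. Finally $(1-\alpha-\beta)(1+\beta)=1-\alpha-\alpha\beta-\beta^2\le1-\alpha$, so $\lambda\ge(1-\alpha-\beta)\rho(G)$.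
\end{proof}

\begin{lemma}[Iteration]\label{lem:iterate}
Fix $k\ge1$, real numbers $s\ge2$ and $0<\theta<1$, and a function $\varepsilon\colon[s,\infty)\to[0,\infty)$. Suppose that
\begin{enumerate}
\item[(I)] every topological graph $G$ with $n\ge s$ vertices, $\rho(G)\ge1$ and no dispersed $k$-grid has a subgraph $G'$ with $1\le|V(G')|\le\theta n$ and $\rho(G')\ge(1-\varepsilon(n))\rho(G)$;
\item[(II)] $\sum_{j}\varepsilon(n_j)\le\frac12$ for every finite sequence $n_0,n_1,\dots$ of numbers $n_j\ge s$ with $n_{j+1}\le\theta n_j$.
\end{enumerate}
Then every topological graph $G$ with at least one vertex and no dispersed $k$-grid has $\rho(G)<s$.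
\end{lemma}

\begin{proof}
If $\rho(G)<2$ we are done because $s\ge2$, so let $\rho(G)\ge2$. Put $G_0=G$ and suppose that $G_0,\dots,G_j$ have been constructed, with $n_i=|V(G_i)|$, such that $n_i\ge s$ and $G_{i+1}$ is obtained from $G_i$ by (I) for all $i<j$. By (II) and the inequality $\prod(1-x_i)\ge1-\sum x_i$ for $x_i\in[0,1]$,
\[
\rho(G_j)\ge\rho(G)\prod_{i<j}\bigl(1-\varepsilon(n_i)\bigr)\ge\tfrac12\rho(G)\ge1 .
\]
If $n_j\ge s$, then (I) applies to $G_j$, which has no dispersed $k$-grid because it is a subgraph of $G$, and yields $G_{j+1}$. The $n_j$ are decreasing positive integers, so we reach a graph $G_J$ with $1\le n_J<s$. By~\eqref{eq:simple}, $\frac12\rho(G)\le\rho(G_J)<\frac12s$.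
\end{proof}

The use of~\eqref{eq:simple} is where parallel edges must be excluded: two vertices joined by many parallel edges have unbounded density and no two independent edges.

It remains to establish (I). In both proofs we choose a threshold $\Delta>0$, let $Y=\{v:d_G(v)>\Delta\}$ be the set of vertices to be copied, and look for a sparse balanced cut of $H=G-Y$. Two facts govern the choice of $\Delta$. Since the degrees sum to $2m$,
\begin{equation}\label{eq:Y}
|Y|\le 2m/\Delta,
\end{equation}
so a large $\Delta$ makes copying cheap. On the other hand, say that an edge $uv$ of $H$ \emph{blocks} the edges of $H$ that equal it or share an endpoint with it. There are $d_H(u)+d_H(v)-1$ of them, so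
\begin{equation}\label{eq:block}
\text{every edge of $H$ blocks at most $2\Delta$ edges of $H$,}
\end{equation}
and a small $\Delta$ makes it easy to choose independent edges greedily.

\section{A linear bound from the pair-crossing number}\label{sec:linear}

The \emph{pair-crossing number} $\mathrm{pcr}(H)$ of a graph $H$ is the least number of crossing pairs of edges in a drawing of $H$; a pair counts once however often it crosses, which suits drawings in which the number of crossings of a pair is not bounded. The \emph{bisection width} $b(H)$ of an $N$-vertex graph is the least value of $e(V_1,V_2)$ over partitions $V(H)=V_1\sqcup V_2$ with $|V_1|,|V_2|\le2N/3$. Kolman and Matou\v{s}ek~\cite{km} proved that $\mathrm{pcr}(H)=\Omega\bigl(b(H)^2/\log^2N\bigr)-O\bigl(\sum_vd_H(v)^2\bigr)$. Solving for $b(H)$ and using $\sqrt{x+y}\le\sqrt x+\sqrt y$ gives the form that we need.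

\begin{theorem}[\cite{km}]\label{thm:km}
There is an absolute constant $c_1$ such that, if $H$ is a graph with $N\ge2$ vertices drawn so that at most $p$ pairs of edges cross, then $V(H)=V_1\sqcup V_2$ with $|V_1|,|V_2|\le2N/3$ and
\[
e(V_1,V_2)\le c_1\log N\Bigl(\sqrt p+\sqrt{\textstyle\sum_vd_H(v)^2}\Bigr).
\]
\end{theorem}

The cut is a vanishing fraction of $m$ when both $p$ and $\sum_vd_H(v)^2$ are below $m^{2-\delta}$ for some fixed $\delta>0$. In the twisted fan both are of order $m^2$, and both because of $y$. We take $\Delta=m^{3/4}$: then $|Y|\le2m^{1/4}$ is much smaller than $n$, and $\sum_vd_H(v)^2\le2m\Delta=2m^{7/4}$. To bound $p$ we count stars in the crossing graph of the edges. If many pairs cross, then some $k$ edges are crossed by many common edges, and since degrees are small, almost all choices of edges are independent. This is the only place in this section where the hypothesis on grids is used.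

\begin{lemma}\label{lem:fewcross}
Let $H$ be a topological graph with no dispersed $k$-grid, with at most $m$ edges and maximum degree at most $\Delta=m^{3/4}$, where $m^{1/8}\ge4k^2$. Put $\delta=1/(8k)$. Then at most $\frac12m^{2-\delta}$ pairs of independent edges of $H$ cross.
\end{lemma}

\begin{proof}
Let $X$ be the graph with vertex set $E(H)$ in which two edges of $H$ are adjacent if they are independent and cross. Suppose that $|E(X)|>\frac12m^{2-\delta}$. Let $Q$ be the number of tuples $(f;e_1,\dots,e_k)$ in which $f\in E(H)$ and every $e_i$ is an $X$-neighbor of $f$, repetitions allowed. The average degree of $X$ is $2|E(X)|/|E(H)|$, so by convexity of $x\mapsto x^k$, and because $|E(H)|\le m$ and $1-k\le0$,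
\[
Q=\sum_fd_X(f)^k\ge\bigl(2|E(X)|\bigr)^k|E(H)|^{1-k}>m^{(2-\delta)k}\,m^{1-k}=m^{k+1-1/8}.
\]
Call a tuple \emph{bad} if $e_i$ blocks $e_j$ for some $i<j$. To form a bad tuple, choose $f$ in at most $m$ ways, the pair $i<j$ in $\binom k2$ ways, the $k-1$ edges other than $e_j$ in at most $m^{k-1}$ ways, and $e_j$ in at most $2\Delta$ ways by~\eqref{eq:block}. So the number of bad tuples is at most
\[
m\binom k2m^{k-1}\cdot2\Delta\le k^2m^{k+3/4}\le\tfrac12m^{k+7/8},
\]
where the last step uses $m^{1/8}\ge2k^2$. Hence more than $\frac12m^{k+7/8}$ tuples have pairwise independent $e_1,\dots,e_k$. There are at most $m^k$ choices of $(e_1,\dots,e_k)$, so for one such choice the set $W$ of common $X$-neighbors of $e_1,\dots,e_k$ has more than $\frac12m^{7/8}$ elements. Since $m^{1/8}\ge4k$, we have $|W|>2km^{3/4}=2k\Delta$. Choose $f_1,\dots,f_k\in W$ one at a time, each not blocked by the earlier ones; fewer than $k$ earlier edges block fewer than $2k\Delta$ edges, so a choice is always available. The $f_j$ are pairwise independent, the $e_i$ are pairwise independent, and each $f_j$ is independent of and crosses each $e_i$. This is a dispersed $k$-grid, a contradiction.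
\end{proof}

\begin{lemma}\label{lem:step1}
Let $\eta=1/(20k)$. There is $n_0=n_0(k)\ge2$ such that every topological graph $G$ with $n\ge n_0$ vertices, $\rho(G)\ge1$ and no dispersed $k$-grid has a subgraph $G'$ with $1\le|V(G')|\le\frac34n$ and $\rho(G')\ge(1-n^{-\eta})\rho(G)$.
\end{lemma}

\begin{proof}
Choose $n_0$ such that all $n\ge n_0$ satisfy
\begin{equation}\label{eq:n0}
n^{1/8}\ge4k^2,\qquad 2n^{1/2}\le\tfrac1{12}n,\qquad 3c_1(\log n)\,n^{-1/(16k)}+2n^{-1/2}\le n^{-\eta};
\end{equation}
the last condition holds for large $n$ because $\eta<1/(16k)<1/2$. Let $m=|E(G)|$, so $n\le m\le n^2/2$. Put $\Delta=m^{3/4}$, $\delta=1/(8k)$, and define $Y$ and $H=G-Y$ as in Section~\ref{sec:copy}. By~\eqref{eq:Y}, $|Y|\le2m^{1/4}\le2n^{1/2}\le n/12$. The second condition in~\eqref{eq:n0} means $n\ge576$, so $H$ has at least two vertices.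

Since $\delta\le\frac14$, we have $\sum_vd_H(v)^2\le\Delta\cdot2m=2m^{7/4}\le2m^{2-\delta}$. The number of pairs of edges of $H$ with a common endpoint is $\sum_v\binom{d_H(v)}2\le m^{2-\delta}$; all of them might cross. As $m\ge n$, Lemma~\ref{lem:fewcross} applies and bounds the crossing independent pairs by $\frac12m^{2-\delta}$. So at most $2m^{2-\delta}$ pairs of edges of $H$ cross. Theorem~\ref{thm:km} gives $V(H)=V_1\sqcup V_2$ with $|V_1|,|V_2|\le\frac23n$ and
\[
e(V_1,V_2)\le c_1(\log n)\cdot2\sqrt2\,m^{1-\delta/2}\le3c_1(\log n)\,n^{-1/(16k)}\,m .
\]
The last step uses $m\ge n$ again, that is, $\rho(G)\ge1$. Apply Lemma~\ref{lem:copy} with $R=Y$, $\alpha=3c_1(\log n)n^{-1/(16k)}$ and $\beta=2n^{-1/2}$. By~\eqref{eq:n0}, $\alpha+\beta\le n^{-\eta}\le1$. The resulting subgraph has at most $\frac23n+\frac1{12}n=\frac34n$ vertices.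
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $s\ge n_0(k)$ be so large that $s^{-\eta}\le\frac12\bigl(1-(3/4)^\eta\bigr)$. We apply Lemma~\ref{lem:iterate} with $\theta=\frac34$ and $\varepsilon(n)=n^{-\eta}$. Condition (I) is Lemma~\ref{lem:step1}. In a sequence as in (II), the $i$-th term from the end ($i=0,1,\dots$) is at least $(4/3)^is$, so $\sum_jn_j^{-\eta}\le s^{-\eta}\sum_{i\ge0}(3/4)^{\eta i}\le\frac12$. Thus $\rho(G)<s$, and $c_k=s$ works.
\end{proof}

The constant obtained is large. Since $1-e^{-x}\le x$, the condition on $s$ forces $s^{-\eta}\le\frac12\eta\log\frac43<\eta$, that is, $s>(20k)^{20k}$. The cause is Lemma~\ref{lem:fewcross}: its counting argument would work for any abstract graph $X$, and it saves only the factor $m^{-1/(8k)}$, which is small only when $m$ is exponential in $k$. To do better we must use that $X$ comes from curves in the plane.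

\section{The bound $O(k\log k)$ from string graphs}\label{sec:sharp}

A \emph{string graph} is the intersection graph of a finite family of arcs in the plane, called \emph{strings}: the vertices are the arcs, and two are adjacent if they have a common point. We use two results. The first is a separator theorem.

\begin{theorem}[Lee~\cite{lee}]\label{thm:sep}
There is an absolute constant $c_2$ such that the vertex set of every string graph with $T$ vertices and $M$ edges can be partitioned into $A\sqcup B\sqcup S$ with no edge between $A$ and $B$, $|A|,|B|\le\frac23T$ and $|S|\le c_2\sqrt M$.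
\end{theorem}

The second follows from the work of Fox and Pach~\cite{fp} combined with Theorem~\ref{thm:sep}, and it is stated in~\cite{lee}.

\begin{theorem}[\cite{fp,lee}]\label{thm:bic}
There is an absolute constant $c_3$ such that, for $t\ge2$, a string graph on $T$ vertices with no subgraph $K_{t,t}$ (not necessarily induced) has at most $c_3\,t\log t\cdot T$ edges.
\end{theorem}

Theorem~\ref{thm:bic} replaces Lemma~\ref{lem:fewcross}. It is useful even when $t$ is nearly as large as $T$: for $T=m$ and $t\approx m/L$ it says that only a fraction of order $(\log m)/L$ of all pairs intersect. A copy of $K_{t,t}$ among the edges of $H$ contains a dispersed $k$-grid as soon as $t\ge4k\Delta$. This suggests $\Delta=m/(kL)$, and then~\eqref{eq:Y} gives $|Y|\le2kL$. So the parameter $L$ has to be large compared with $\log n$, to make the cut sparse, and small compared with $n/k$, to make copying cheap. Both are possible once $n$ exceeds a large multiple of $k\log (k+2)$.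

Theorem~\ref{thm:sep} replaces Theorem~\ref{thm:km}, with one difficulty. Applied to the edges of $H$, it balances the numbers of \emph{edges} on the two sides, whereas the iteration needs the number of \emph{vertices} to drop. We therefore represent each vertex by $r\approx20m/n$ short strings at that vertex. These $rn\ge20m$ strings outnumber the edges, so balance of strings becomes balance of vertices, and they add only $O(m^2/n)$ intersecting pairs.

\begin{lemma}\label{lem:step2}
Let $G$ be a topological graph with $n$ vertices, $m\ge n\ge3$ edges and no dispersed $k$-grid. Let $L\ge8$ satisfy $2kL\le n/100$, put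
\[
\sigma=c_2\left(\sqrt{263/n}+\sqrt{10\,c_3(\log n)/L}\right),
\]
and suppose that $\sigma\le\frac12$. Then $G$ has a subgraph $G'$ with $1\le|V(G')|\le\frac45n$ and $\rho(G')\ge\bigl(1-2\sigma-\frac{2kL}n\bigr)\rho(G)$.
\end{lemma}

\begin{proof}
Put $\Delta=m/(kL)$ and define $Y$ and $H=G-Y$ as in Section~\ref{sec:copy}. By~\eqref{eq:Y}, $|Y|\le2kL\le n/100$.

\medskip\noindent\emph{Step 1: few pairs of edges of $H$ intersect.}
Let $I$ be the intersection graph of the edges of $H$, taken as closed arcs. No edge passes through a vertex, so two edges are adjacent in $I$ exactly when they cross or share an endpoint. Put $t=\lceil4k\Delta\rceil=\lceil4m/L\rceil$. From $L\le n/200\le m$ we get $m/L\ge1$, hence $2\le t\le4m/L+1\le5m/L$, and $5m/L\le m$ because $L\ge8$.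

We claim that $I$ contains no $K_{t,t}$. Suppose that $\mathcal A$ and $\mathcal B$ are disjoint sets of $t$ edges each such that every edge of $\mathcal A$ intersects every edge of $\mathcal B$. Choose $k$ edges from $\mathcal A$ and then $k$ edges from $\mathcal B$, one at a time, each not blocked by any earlier one. By~\eqref{eq:block}, the at most $2k-1$ earlier edges block at most $(2k-1)2\Delta<4k\Delta\le t$ edges, so a choice is always available. The $2k$ chosen edges are pairwise independent. A chosen edge of $\mathcal A$ and a chosen edge of $\mathcal B$ intersect and share no endpoint, so they cross. This is a dispersed $k$-grid, which proves the claim; the hypothesis on grids is not used again.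

The graph $I$ has at most $m$ vertices, and $\log t\le\log m\le2\log n$. By Theorem~\ref{thm:bic},
\begin{equation}\label{eq:I}
|E(I)|\le c_3\cdot\frac{5m}L\cdot2\log n\cdot m=\frac{10c_3\log n}{L}\,m^2 .
\end{equation}

\medskip\noindent\emph{Step 2: strings for the vertices.}
Let $D=m/n\ge1$ and $r=\lceil20D\rceil$, so $20D\le r\le21D$. For each $v\in V(H)$ fix an arc $s_v$ starting at $v$ as follows. If $v$ is not isolated in $H$, let $s_v$ be an initial piece at $v$ of an edge $e$ of $H$. The edge $e$ carries finitely many crossing points, so we can take $s_v$ free of them and of the other endpoint of $e$, and if both endpoints use the same edge we take the two pieces disjoint. If $v$ is isolated in $H$, then $v$ lies on no edge of $H$; let $s_v$ be a segment in a small disk around $v$, where these disks are pairwise disjoint and miss all edges and other vertices of $H$. The \emph{tags} of $v$ are $r$ distinct initial pieces of $s_v$, all containing $v$. Then: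
\begin{enumerate}
\item[(T1)] the tags of $v$ pairwise intersect, at $v$;
\item[(T2)] a tag of $v$ meets an edge of $H$ exactly when that edge is incident to $v$, because a point of $s_v\subset e$ other than $v$ on a second edge would be a crossing point;
\item[(T3)] tags of different vertices are disjoint, because a common point of $s_v$ and $s_w$ is neither $v$ nor $w$, so it would be a crossing point if the two pieces lie on different edges.
\end{enumerate}
The edges of $H$ and the tags form a family of $T\le rn+m$ strings. By (T1) and (T3) at most $\frac12nr^2\le\frac{441}2D^2n\le221Dm$ pairs of tags intersect. By (T2) each edge meets $2r$ tags, which gives at most $2rm\le42Dm$ pairs. With $Dm=m^2/n$ and~\eqref{eq:I}, the number of intersecting pairs is at most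
\[
m^2\left(\frac{263}n+\frac{10c_3\log n}L\right).
\]
Theorem~\ref{thm:sep} yields a partition $A\sqcup B\sqcup S$ of the strings with no intersection between $A$ and $B$, $|A|,|B|\le\frac23(rn+m)$ and $|S|\le\sigma m$.

\medskip\noindent\emph{Step 3: from strings back to vertices.}
Let $V_1$ be the set of vertices of $H$ with a tag in $A$, let $V_2$ be the set of those with a tag in $B$, and let $Z$ be the set of those with all tags in $S$. By (T1) no vertex has tags in both $A$ and $B$, so $V(H)=V_1\sqcup V_2\sqcup Z$. An edge of $H$ between $V_1$ and $V_2$ meets a string of $A$ and a string of $B$ by (T2), so it lies neither in $B$ nor in $A$. Hence $e(V_1,V_2)\le|S|\le\sigma m$. Note that $m/r\le n/20$. Each vertex of $Z$ has $r$ tags in $S$, so $|Z|\le\sigma m/r\le\sigma n/20$. All $r$ tags of a vertex of $V_1$ lie in $A\cup S$, so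
\[
|V_1|\le\frac{|A|+|S|}r\le\frac23\Bigl(n+\frac mr\Bigr)+\frac{\sigma m}r\le\frac23\cdot\frac{21}{20}\,n+\frac{\sigma n}{20}=0.7n+\frac{\sigma n}{20},
\]
and the same bound holds for $V_2$, with $B$ in place of $A$.

The vertices of $Z$ belong to neither side; they are few, so we copy them along with $Y$. Apply Lemma~\ref{lem:copy} with $R=Y\cup Z$, $\alpha=\sigma$ and $\beta=\sigma/20+2kL/n$. Then $\alpha+\beta\le2\sigma+2kL/n$, and the subgraph obtained has at most $0.7n+0.1\sigma n+0.01n\le0.76n\le\frac45n$ vertices, since $\sigma\le\frac12$.
\end{proof}

To iterate we choose $L$ as a function of $n$. With $L=B\log n$ the second term of $\sigma$ would be a small constant at every step, and its sum over about $\log n$ steps would be unbounded. When $n$ is far above the final size $s$ there is room for a larger $L$, so we multiply by $(1+u)^4$, where $u=\log(n/s)$. The term becomes proportional to $(1+u)^{-2}$, which is summable, while the cost $2kL/n$ of copying still decays exponentially in $u$.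

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $B\ge8$ and $K\ge3$ be absolute constants, chosen below, and let $s=Kk\log(k+2)$. Since $\log(k+2)\ge\log3>1$, we have $s\ge K\ge3$ and $\log s\ge1$. For $n\ge s$ put
\[
u=\log(n/s)\ge0,\qquad L=B(\log n)(1+u)^4\ge8,\qquad\varepsilon(n)=2\sigma+\frac{2kL}n,
\]
with $\sigma$ as in Lemma~\ref{lem:step2}. Using $n=se^u$, $s\ge K$, and $\log n=\log s+u\le(1+u)\log s$, we get
\[
\sigma\le c_2\left(\sqrt{263/K}\;e^{-u/2}+\sqrt{10c_3/B}\,(1+u)^{-2}\right),\qquad\frac{2kL}n\le2B\,\frac{k\log s}s\,(1+u)^5e^{-u}.
\]
From $k\log(k+2)\le(k+2)^2$ and $\log(k+2)\ge1$,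
\[
\frac{k\log s}s=\frac{\log s}{K\log(k+2)}\le\frac{\log K+2\log(k+2)}{K\log(k+2)}\le\frac{\log K+2}K .
\]
This bound does not depend on $k$; it is the reason for the factor $\log(k+2)$ in $s$.

Let $n_0,n_1,\dots\ge s$ be a finite sequence with $n_{j+1}\le\frac45n_j$, and let $u_j=\log(n_j/s)$. The $u_j$ are nonnegative and consecutive ones differ by at least $\log\frac54>0.2$, so the $i$-th smallest ($i=0,1,\dots$) is at least $0.2i$. Therefore
\[
\sum_j(1+u_j)^{-2}\le1+\int_0^\infty\frac{dx}{(1+0.2x)^2}=6,\qquad\sum_je^{-u_j/2}\le\frac1{1-e^{-0.1}}\le11 .
\]
The function $(1+u)^5e^{-u/2}$ is maximal at $u=9$, so $(1+u)^5e^{-u}\le10^5e^{-9/2}e^{-u/2}$ and $\sum_j(1+u_j)^5e^{-u_j}\le c_4$ with $c_4=11\cdot10^5e^{-9/2}$. Altogether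
\[
\sum_j\varepsilon(n_j)\le12c_2\sqrt{10c_3/B}+22c_2\sqrt{263/K}+2Bc_4\,\frac{\log K+2}K .
\]
Choose $B$ so that the first term is at most $\frac1{200}$, and then $K$ so that the other two together are at most $\frac1{200}$. Then $\sum_j\varepsilon(n_j)\le\frac1{100}$, which is condition (II) of Lemma~\ref{lem:iterate} with $\theta=\frac45$. For a one-term sequence this reads $2\sigma+2kL/n\le\frac1{100}$ for every $n\ge s$, so $\sigma\le\frac12$ and $2kL\le n/100$. If moreover $\rho(G)\ge1$, then $m\ge n\ge s\ge3$, so Lemma~\ref{lem:step2} applies and gives condition (I). Lemma~\ref{lem:iterate} yields $\rho(G)<s=Kk\log(k+2)$.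
\end{proof}

\section{Large dispersed grids in dense graphs}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:exist}]
Let $K\ge3$ be as in Theorem~\ref{thm:sharp}(a), let $c=1/(2K)$, $\rho=m/n\ge2$ and $k=\lfloor c\rho/\log(\rho+2)\rfloor$. If $k=0$, we need a dispersed $1$-grid, and a drawing of a nonplanar graph has one by the strong Hanani--Tutte theorem. If $k\ge1$, then $k\le\rho$ because $c\le1\le\log(\rho+2)$, and so
\[
Kk\log(k+2)\le Kc\rho\,\frac{\log(k+2)}{\log(\rho+2)}\le\frac\rho2<\rho .
\]
Thus $m>Kk\log(k+2)\,n$, and Theorem~\ref{thm:sharp}(a) gives a dispersed $k$-grid.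

For sharpness take the first construction of Section~\ref{sec:lower} with parameter $\ell\ge3$ in place of $k$ and $n\ge2\ell$. It contains $K_5$, so it is not planar, and $m/n=(2\ell-1)(1-\ell/n)\ge\ell-\frac12\ge2$. A dispersed $k$-grid with $k\ge\ell$ would contain a dispersed $\ell$-grid, so all its dispersed $k$-grids have $k\le\ell-1<m/n$.
\end{proof}

In the proof of Theorem~\ref{thm:sharp}(a) the logarithm enters through the factor $\log t$ in Theorem~\ref{thm:bic}, which forces $L$ above $\log n$ and hence the number $2kL$ of copied vertices above $k\log n$. We do not know whether the factor $\log(k+2)$ in Theorem~\ref{thm:sharp}(a) can be removed.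

\begin{thebibliography}{9}

\bibitem{fp}
J.~Fox and J.~Pach, \emph{Applications of a new separator theorem for string graphs}, Combin. Probab. Comput. 23 (2014).

\bibitem{hanani}
Hanani, 1934.

\bibitem{km}
P.~Kolman and J.~Matou\v{s}ek, \emph{Crossing number, pair-crossing number, and expansion}, J. Combin. Theory Ser. B 92 (2004), 99--113.

\bibitem{lee}
J.~R. Lee, \emph{Separators in region intersection graphs}, ITCS 2017.

\bibitem{grids}
\emph{On grids in topological graphs}, \texttt{https://daneshyari.com/article/preview/414675.pdf}.

\bibitem{tutte}
Tutte, \emph{Toward a theory of crossing numbers}, J. Combin. Theory 8 (1970).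

\end{thebibliography}
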